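\title{Diagonalizing $F_{\sigma\delta}$ ideals and adding dominating reals}

\begin{abstract}
A forcing diagonalizes an ideal $\mathcal I$ on $\mathbb N$ if it adds an infinite set whose intersection with every ground-model member of $\mathcal I$ is finite. We construct an $F_{\sigma\delta}$ P-ideal such that every forcing extension diagonalizing it contains a dominating real. For the ideal $\mathcal Z_0$ of sets of asymptotic density zero, and for a wider class of $F_{\sigma\delta}$ ideals defined from probability measures on finite blocks, we show that a proper forcing diagonalizes the ideal and adds no dominating real. Every forcing that diagonalizes $\mathcal Z_0$ adds an unbounded real. The counterexample and $\mathcal Z_0$ are given by the same formula, the first with submeasures and the second with measures.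
\end{abstract}

\section{Introduction}\label{sec:intro}

An \emph{ideal} on a countably infinite set $E$ is a family $\mathcal I\subseteq\mathcal P(E)$ that is closed under subsets and finite unions, contains all finite sets, and does not contain $E$. We identify $\mathcal P(E)$ with the Cantor space $2^E$, so that an ideal may be $F_\sigma$ (a countable union of closed sets), $F_{\sigma\delta}$ (a countable intersection of $F_\sigma$ sets), and so on. A bijection between $E$ and $\omega=\mathbb N$ transfers all notions below, so we let ideals live on whichever countable set is convenient. As usual $n=\{0,\dots,n-1\}$, $\mathrm{Fin}$ is the ideal of finite subsets of $\omega$, $[E]^{<\omega}$ is the set of finite subsets of $E$, and $f\le^* g$ means that $f(n)\le g(n)$ for all but finitely many $n$. The basic example is the ideal of sets of asymptotic density zero,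
\[
\mathcal Z_0=\Big\{A\subseteq\omega:\ \lim_{n\to\infty}\frac{|A\cap n|}{n}=0\Big\},
\]
which is $F_{\sigma\delta}$.

Throughout, $V$ is the ground model of ZFC and $W\supseteq V$ is a forcing extension. An infinite set $x\in W$, $x\subseteq E$, \emph{diagonalizes} an ideal $\mathcal I\in V$ if $x\cap A$ is finite for every $A\in\mathcal I\cap V$; in other words, $x$ is almost contained in every member of the ground-model dual filter. A Borel ideal could be reinterpreted in $W$ from its code, but only its ground-model members matter here. A forcing diagonalizes $\mathcal I$ if it adds such a set $x$. A function $f\in W\cap\omega^\omega$ is a \emph{dominating real} over $V$ if every $g\in V\cap\omega^\omega$ satisfies $g(n)<f(n)$ for all but finitely many $n$, and an \emph{unbounded real} over $V$ if $f\le^* g$ holds for no $g\in V\cap\omega^\omega$.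

Every ideal can be diagonalized. Collapse the continuum to $\omega$, list the ground-model members of $\mathcal I$ as $A_0,A_1,\dots$, and pick distinct points $x_k\notin A_0\cup\dots\cup A_k$; this is possible because the complement of a member of $\mathcal I$ is infinite. The collapse also adds a dominating real, since it makes $V\cap\omega^\omega$ countable. The question is whether this damage is necessary: how fast a function can be read off from a set that escapes all members of $\mathcal I$? For $\mathrm{Fin}$ nothing can be read off, because $x=\omega$ already diagonalizes it. For $\mathcal Z_0$ the set $x$ must be new, because every infinite set has an infinite subset of density zero. It is known that every $F_\sigma$ ideal can be diagonalized by a forcing that adds no unbounded real. Two levels higher the situation is as bad as possible.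

\begin{example}\label{ex:finfin}
Let $\mathrm{Fin}\times\mathrm{Fin}$ be the ideal of those $A\subseteq\omega\times\omega$ that meet all but finitely many columns $\{n\}\times\omega$ in a finite set. The definition reads $\exists n_0\,\forall n\ge n_0\,\exists k\,\forall j\ge k\ (n,j)\notin A$, so the ideal is $F_{\sigma\delta\sigma}$. Suppose that $x$ diagonalizes it. Each column is in the ideal, so $x$ meets infinitely many columns. Given $k$, let $n_k\ge k$ be least such that $x$ meets the column of $n_k$, and let $e(k)$ be least with $(n_k,e(k))\in x$. If $M\in V\cap\omega^\omega$ is nondecreasing, the region $\{(n,j):j\le M(n)\}$ is in the ideal, so it contains only finitely many points of $x$, and $e(k)>M(n_k)\ge M(k)$ for all large $k$. Every $g\in V\cap\omega^\omega$ is bounded by the nondecreasing function $k\mapsto\max_{i\le k}g(i)$, so $e$ is a dominating real.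
\end{example}

This leaves the level in between. The following problem is posed in \cite{aq}.

\medskip
\noindent\textbf{Problem.} \emph{Can every $F_{\sigma\delta}$ ideal be diagonalized by a forcing that adds no dominating real? In particular, can $\mathcal Z_0$?}
\medskip

The argument in Example~\ref{ex:finfin} rests on one feature: there are sets $C_n$ (the columns) such that the union of finite pieces of the $C_n$, however long, is always in the ideal. The ideal $\mathcal Z_0$ has the same feature, with $C_n$ a residue class modulo $2^n$. One may therefore guess that $\mathcal Z_0$ behaves like $\mathrm{Fin}\times\mathrm{Fin}$ and is itself a counterexample. It is not, but an ideal of very similar shape is.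

A \emph{submeasure} on a finite set $F$ is a function $\varphi:\mathcal P(F)\to[0,\infty)$ with $\varphi(\emptyset)=0$ that is monotone ($\varphi(A)\le\varphi(B)$ for $A\subseteq B$) and subadditive ($\varphi(A\cup B)\le\varphi(A)+\varphi(B)$). An ideal $\mathcal I$ is a \emph{P-ideal} if for all $A_0,A_1,\ldots\in\mathcal I$ there is $A\in\mathcal I$ with $A_i\setminus A$ finite for every $i$.

\begin{theorem}\label{thm:A}
There are pairwise disjoint finite sets $E_m$ and submeasures $\varphi_m$ on $E_m$ such that
\[
\mathcal I=\Big\{A\subseteq\bigcup_mE_m:\ \lim_m\varphi_m(A\cap E_m)=0\Big\}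
\]
is an $F_{\sigma\delta}$ P-ideal with the following property: if a forcing extension $W$ contains an infinite set $x$ with $x\cap A$ finite for all $A\in\mathcal I\cap V$, then $W$ contains a dominating real over $V$.
\end{theorem}

\begin{theorem}\label{thm:B}
There is a forcing that diagonalizes $\mathcal Z_0$ and adds no dominating real.
\end{theorem}

\begin{theorem}\label{thm:C}
Every forcing that diagonalizes $\mathcal Z_0$ adds an unbounded real.
\end{theorem}

So the general question has a negative answer, the question for $\mathcal Z_0$ has a positive one, and for $\mathcal Z_0$ ``dominating'' cannot be improved to ``unbounded''. Theorem~\ref{thm:B} is a special case of the next result. An ideal $\mathcal I'$ on $E'$ is \emph{Kat\v{e}tov-below} an ideal $\mathcal K$ on $E$ if there is $f:E\to E'$ with $f^{-1}[A]\in\mathcal K$ for all $A\in\mathcal I'$.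

\begin{theorem}\label{thm:Bplus}
Let $\mathcal J$ be an $F_\sigma$ ideal on $\omega$, let $(E_m)_{m\in\omega}$ be pairwise disjoint nonempty finite sets, let $\mu_m$ be a probability measure on $E_m$, and let $E=\bigcup_mE_m$. The $F_{\sigma\delta}$ ideal
\[
\mathcal Z(\mathcal J,\vec\mu)=\big\{A\subseteq E:\ \forall\varepsilon>0\ \ \{m:\mu_m(A\cap E_m)\ge\varepsilon\}\in\mathcal J\big\}
\]
can be diagonalized by a proper forcing, of the form $\sigma$-closed $*$ ccc, that adds no dominating real. The same holds for every ideal Kat\v{e}tov-below such an ideal.
\end{theorem}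

Section~\ref{sec:blocks} sets up ideals built from finite blocks and proves Theorem~\ref{thm:C}. Section~\ref{sec:A} proves Theorem~\ref{thm:A} and its counterpart for cardinal invariants, Theorem~\ref{thm:D}. Sections~\ref{sec:forcing}--\ref{sec:nodom} prove Theorems~\ref{thm:Bplus} and~\ref{thm:B}; they do not depend on Section~\ref{sec:A}.

\section{Block ideals and the unbounded real for $\mathcal Z_0$}\label{sec:blocks}

Let $(E_m)_{m\in\omega}$ be pairwise disjoint nonempty finite sets, the \emph{blocks}, with union $E$, and let $\varphi_m$ be a submeasure on $E_m$. For $A\subseteq E$ we write $\varphi_m(A)$ for $\varphi_m(A\cap E_m)$, and for $D\subseteq\omega$ we write $E[D]=\bigcup_{m\in D}E_m$. For an ideal $\mathcal J$ on $\omega$ let $\mathcal Z(\mathcal J,\vec\varphi)$ be the family of all $A\subseteq E$ such that $\{m:\varphi_m(A)\ge\varepsilon\}\in\mathcal J$ for every $\varepsilon>0$. For $\mathcal J=\mathrm{Fin}$ the condition says that $\lim_m\varphi_m(A)=0$. Thus the ideals of Theorems~\ref{thm:A} and~\ref{thm:Bplus} are both of this form.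

\begin{lemma}\label{lem:block}
If $\mathcal J$ is $F_\sigma$ and $\varphi_m(E_m)\ge1$ for all $m$, then $\mathcal Z(\mathcal J,\vec\varphi)$ is an $F_{\sigma\delta}$ ideal on $E$. If moreover $\mathcal J=\mathrm{Fin}$, it is a P-ideal.
\end{lemma}

\begin{proof}
Closure under subsets follows from monotonicity. If $\varphi_m(A\cup B)\ge\varepsilon$, then $\varphi_m(A)\ge\varepsilon/2$ or $\varphi_m(B)\ge\varepsilon/2$, which gives closure under unions. A finite set meets finitely many blocks and $\mathrm{Fin}\subseteq\mathcal J$, so finite sets belong to the family, and $E$ does not, since $\{m:\varphi_m(E)\ge1\}=\omega\notin\mathcal J$. For fixed $\varepsilon$ the map $A\mapsto\{m:\varphi_m(A)\ge\varepsilon\}$ from $2^E$ to $2^\omega$ is continuous, because its $m$th coordinate depends only on $A\cap E_m$. The preimage of $\mathcal J$ is therefore $F_\sigma$, and it suffices to intersect over $\varepsilon=1/k$.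

Let $\mathcal J=\mathrm{Fin}$ and let $A_0,A_1,\dots$ be in the ideal. Choose $m_0<m_1<\cdots$ with $\varphi_m(A_0\cup\dots\cup A_i)\le\frac1{i+1}$ for $m\ge m_i$. Let $A\cap E_m=(A_0\cup\dots\cup A_i)\cap E_m$ for $m\in[m_i,m_{i+1})$, and $A\cap E_m=\emptyset$ for $m<m_0$. Then $\varphi_m(A)\to0$, and $A_i\setminus A\subseteq E[m_i]$ is finite.
\end{proof}

The density ideal is a block ideal for the dyadic intervals $I_m=[2^m,2^{m+1})$.

\begin{lemma}\label{lem:dyadic}
A set $A\subseteq\omega$ is in $\mathcal Z_0$ if and only if $a_m=|A\cap I_m|/2^m$ tends to $0$.
\end{lemma}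

\begin{proof}
We have $a_m\le2\cdot|A\cap2^{m+1}|/2^{m+1}$, which gives one direction. Conversely, let $a_k\le\varepsilon$ for $k\ge k_0$, and let $2^m\le K<2^{m+1}$ with $m\ge k_0$. Then $A\cap K$ has at most $2^{k_0}$ elements below $2^{k_0}$ and at most $\varepsilon\sum_{k\le m}2^k<\varepsilon2^{m+1}$ others, so $|A\cap K|/K\le2^{k_0-m}+2\varepsilon$.
\end{proof}

Diagonalizing sets can be pushed down the Kat\v{e}tov order.

\begin{lemma}\label{lem:katetov}
Let $\mathcal I',\mathcal K\in V$ be ideals, let $f\in V$ satisfy $f^{-1}[A]\in\mathcal K$ for all $A\in\mathcal I'$, and let $x\in W$ diagonalize $\mathcal K$. Then $f[x]$ diagonalizes $\mathcal I'$.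
\end{lemma}

\begin{proof}
For $A\in\mathcal I'\cap V$ the set $f^{-1}[A]$ is in $\mathcal K\cap V$, so $x\cap f^{-1}[A]$ is finite, and so is its image $f[x]\cap A$. If $f[x]$ were finite, it would be a member $A$ of $\mathcal I'\cap V$, and $x=x\cap f^{-1}[A]$ would be finite.
\end{proof}

We now run the argument of Example~\ref{ex:finfin} for $\mathcal Z_0$ and see how far it goes. The residue classes modulo $2^n$ take the place of the $n$th column. There are $2^n$ of them, and $x$ meets one of them infinitely often, but the ground model does not know which. It therefore tries all classes, one after the other.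

\begin{proof}[Proof of Theorem~\ref{thm:C}]
Let $x\in W$ diagonalize $\mathcal Z_0$. Each residue class modulo $2^n$ is the union of two classes modulo $2^{n+1}$, so in $W$ there are $R_0\supseteq R_1\supseteq\cdots$ such that $R_n$ is a class modulo $2^n$ and $x\cap R_n$ is infinite. Let $h(l)=1+\min\big((x\cap R_l)\setminus l\big)$. We show that $h$ is unbounded over $V$.

Suppose that $h\le^*g$ with $g\in V$. In $V$, list without repetition all residue classes modulo powers of two as $C_0,C_1,\dots$, with $C_j$ a class modulo $2^{n_j}$. Each modulus occurs finitely often, so $n_j\to\infty$. Choose powers of two $l_0<l_1<\cdots$ with $l_j\ge2^{n_j}$ and $l_{j+1}\ge g(l_j)$, and let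
\[
A=\bigcup_jC_j\cap[l_j,l_{j+1})\in V.
\]
Each $I_m$ with $2^m\ge l_0$ lies in exactly one interval $[l_j,l_{j+1})$. Then $m\ge n_j$, so $|A\cap I_m|/2^m=2^{-n_j}$, and $j\to\infty$ as $m\to\infty$. By Lemma~\ref{lem:dyadic}, $A\in\mathcal Z_0$.

Let $j(n)$ be the index with $C_{j(n)}=R_n$, and put $l=l_{j(n)}$. The indices $j(n)$ are distinct, so for all large $n$ we have $h(l)\le g(l)\le l_{j(n)+1}$. Since $l\ge2^n>n$, also $R_l\subseteq R_n$. Hence the point $h(l)-1$ lies in $x\cap R_n\cap[l_{j(n)},l_{j(n)+1})\subseteq x\cap A$. These intervals are disjoint for different $n$, so $x\cap A$ is infinite, a contradiction.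
\end{proof}

In particular the known result on $F_\sigma$ ideals does not reach $\mathcal Z_0$: by Lemma~\ref{lem:katetov} and Theorem~\ref{thm:C}, $\mathcal Z_0$ is not Kat\v{e}tov-below any $F_\sigma$ ideal.

The proof yields an unbounded real and no more. The classes modulo $2^n$ cover $\omega$, so $A$ cannot use them all at once, and the correct class $R_n$ gets a single interval, which starts at $l_{j(n)}$. To catch $x$ there, $g$ must exceed $h$ at this one argument, which $V$ cannot identify; the only way to guarantee this is $h\le^*g$. To show that $h$ is dominating we would have to catch $x$ knowing only that $g$ exceeds $h$ infinitely often.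

\section{An ideal whose diagonalization adds a dominating real}\label{sec:A}

Consider a block ideal $\mathcal I=\mathcal Z(\mathrm{Fin},\vec\varphi)$ and a ground-model sequence of sets $C_n\subseteq E$ with $\varphi_m(C_n)\le2^{-n}$ for all $m$. For every $M\in\omega^\omega$ the set $\bigcup_nC_n\cap E[M(n)+1]$ is in $\mathcal I$, because only large $n$ contribute to a late block. If $x$ meets infinitely many $C_n$ in blocks with index above $n$, the first such block as a function of $n$ gives a dominating real, exactly as in Example~\ref{ex:finfin}. So a diagonalizing set that adds no dominating real must evade all but finitely many $C_n$, for every such sequence in $V$. We design $\vec\varphi$ so that evasion is itself expensive. At level $n$ there will be infinitely many candidates $B_{n,0},B_{n,1},\dots$ for $C_n$, each of size at most $2^{-n}$, and \emph{any} $2^n+1$ of them will cover almost all of $E$. Then $x$ can evade at most $2^n$ candidates at level $n$. If it evades $B_{n,y(n)}$ for almost all $n$, for every $y\in V$, these finite sets of candidates capture every ground-model function, and their maxima dominate.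

\begin{example}\label{ex:five}
Take the single level $n=1$ with five candidates. The points are the ten two-element sets $S\subseteq\{0,\dots,4\}$, and $B_j=\{S:j\notin S\}$. Any three of the $B_j$ cover all points, since $S$ cannot contain three indices. No two do, since $\{i,j\}\notin B_i\cup B_j$. Let $\varphi(A)$ be half the least number of sets $B_j$ needed to cover $A$. Then $\varphi(B_j)=\frac12$ and the whole set has submeasure $\frac32$. No probability measure $\nu$ has $\nu(B_j)\le\frac12$ for all $j$: each point lies in three of the five sets, so $\sum_j\nu(B_j)=3$ and some $\nu(B_j)$ is at least $\frac35$. In general, if $k$ sets have $\nu$-measure at most $\varepsilon$ and each point lies outside at most $r$ of them, then integrating the sum of their indicator functions gives $k-r\le k\varepsilon$, so $k\le r/(1-\varepsilon)$. For measures the number of candidates is bounded; for submeasures defined by covering numbers it is not.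
\end{example}

The construction combines all levels $n<m$, with $m$ candidates each, in the block $E_m$. For $m\ge2$ let $E_m$ be the finite set of pairs $(m,S)$ where $S$ is a function on $m$ with $S(n)\subseteq m$ and $|S(n)|\le2^n$ for $n<m$. (The blocks are indexed by $m\ge2$, which changes nothing in Section~\ref{sec:blocks}.) Let $E=\bigcup_{m\ge2}E_m$. For $n,j<m$ let
\[
B^m_{n,j}=\{(m,S)\in E_m:\ j\notin S(n)\},
\]
and for $A\subseteq E_m$ let
\[
\varphi_m(A)=\min\Big\{\sum_{(n,j)\in F}2^{-n}:\ F\subseteq m\times m,\ A\subseteq\bigcup_{(n,j)\in F}B^m_{n,j}\Big\}.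
\]
For fixed $n<m$, any $2^n+1$ of the sets $B^m_{n,j}$ cover $E_m$, because $S(n)$ cannot contain all the indices $j$ involved. In particular $F=\{(0,0),(0,1)\}$ covers $E_m$, so the minimum is taken over a nonempty set and $\varphi_m\le2$.

\begin{lemma}\label{lem:phi}
Each $\varphi_m$ is a submeasure with $\varphi_m(E_m)>1$.
\end{lemma}

\begin{proof}
The empty family covers $\emptyset$; a cover of $B$ covers every $A\subseteq B$; and if $F$ covers $A$ and $F'$ covers $A'$, then $F\cup F'$ covers $A\cup A'$ with weight at most the sum of the weights. Let $F$ cover $E_m$ and put $F_n=\{j:(n,j)\in F\}$. If $|F_n|\le2^n$ for all $n<m$, then $S(n)=F_n$ defines a point $(m,S)\in E_m$ that lies in no $B^m_{n,j}$ with $(n,j)\in F$. So $|F_n|\ge2^n+1$ for some $n$, and $F$ has weight at least $(2^n+1)2^{-n}>1$.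
\end{proof}

This is where the bound $|S(n)|\le2^n$ is matched to the weight $2^{-n}$: it is small enough to limit evasion and large enough to keep the ideal proper. By Lemmas~\ref{lem:block} and~\ref{lem:phi}, $\mathcal I=\{A\subseteq E:\lim_m\varphi_m(A)=0\}$ is an $F_{\sigma\delta}$ P-ideal. The candidates are the sets $B_{n,j}=\bigcup\{B^m_{n,j}:m\ge2,\ m>n,\ m>j\}$. For $y,M\in\omega^\omega$ let
\[
A_{y,M}=\bigcup_{n}\ \bigcup\big\{B^m_{n,y(n)}:\ m\ge2,\ n<m,\ y(n)<m\le M(n)\big\}.
\]
Here $y$ selects one candidate at each level and $M$ says how long it is used.

\begin{lemma}\label{lem:inI}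
$A_{y,M}\in\mathcal I$ for all $y,M\in\omega^\omega$.
\end{lemma}

\begin{proof}
Fix $n_0$ and let $m>M(n)$ for all $n<n_0$. Then $A_{y,M}\cap E_m$ is covered by sets $B^m_{n,y(n)}$ with $n\ge n_0$, at most one for each $n$, so $\varphi_m(A_{y,M})\le\sum_{n\ge n_0}2^{-n}=2^{1-n_0}$.
\end{proof}

\begin{lemma}\label{lem:catch}
For every infinite $x\subseteq E$ there is $d_x\in\omega^\omega$, and for every $y\not\le^*d_x$ there is $e_{x,y}\in\omega^\omega$, such that $x\cap A_{y,M}$ is infinite whenever $M$ is nondecreasing and $M\not\le^*e_{x,y}$.
\end{lemma}

\begin{proof}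
Let $T(n)=\{j:x\cap B_{n,j}\text{ is finite}\}$ be the set of candidates that $x$ evades at level $n$. If $T(n)$ had $2^n+1$ elements $j$, the corresponding sets $B_{n,j}$ would cover $E_m$ for all large $m$, and $x$ would be finite. So $|T(n)|\le2^n$, and we put $d_x(n)=\max(T(n)\cup\{0\})$.

Let $y\not\le^*d_x$. The set $a=\{n:y(n)>d_x(n)\}$ is infinite, and $x\cap B_{n,y(n)}$ is infinite for $n\in a$. For $n\in a$ let $e(n)$ be the least $m\ge2$ with $m>n$, $m>y(n)$ and $x\cap B^m_{n,y(n)}\ne\emptyset$. As in Example~\ref{ex:finfin} we extend $e$ to all of $\omega$ by looking ahead to the next element of $a$: put $e_{x,y}(k)=e(\min(a\setminus k))$.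

Let $M$ be nondecreasing with $M(k)>e_{x,y}(k)$ for infinitely many $k$. For such $k$ let $n=\min(a\setminus k)$ and $m=e(n)$. Then $n<m$, $y(n)<m$ and $m=e_{x,y}(k)<M(k)\le M(n)$, so $B^m_{n,y(n)}\subseteq A_{y,M}$, and $x\cap A_{y,M}$ has a point in $E_m$. Since $m>n\ge k$, this happens in infinitely many blocks.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Let $x\in W$ diagonalize $\mathcal I$, and apply Lemma~\ref{lem:catch} in $W$; the sets $E_m$, $B^m_{n,j}$ and $A_{y,M}$ for $y,M\in V$ are the same in $V$ and $W$. If $y\le^*d_x$ for all $y\in V\cap\omega^\omega$, then $d_x+1$ is dominating. Otherwise fix $y\in V$ with $y\not\le^*d_x$. For every nondecreasing $M\in V$ we have $A_{y,M}\in\mathcal I\cap V$ by Lemma~\ref{lem:inI} in $V$, so $x\cap A_{y,M}$ is finite, and hence $M\le^*e_{x,y}$. Every $g\in V\cap\omega^\omega$ is bounded by the nondecreasing function $M(k)=\max_{i\le k}g(i)$ in $V$, so $e_{x,y}+1$ is dominating.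
\end{proof}

Lemma~\ref{lem:catch} is a statement of ZFC, and it has a reading in terms of cardinal invariants. Recall that $\mathfrak b$ is the least size of a family in $\omega^\omega$ with no $\le^*$-upper bound, and $\mathfrak d$ is the least size of a family $\mathcal F\subseteq\omega^\omega$ such that every function is $\le^*$-below a member of $\mathcal F$. Let $\operatorname{cov}^*(\mathcal I)$ be the least size of a family $\mathcal A\subseteq\mathcal I$ such that every infinite set has infinite intersection with some $A\in\mathcal A$, and let $\operatorname{non}^*(\mathcal I)$ be the least size of a family $\mathcal X$ of infinite sets such that every $A\in\mathcal I$ has finite intersection with some $x\in\mathcal X$.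

\begin{theorem}\label{thm:D}
For the ideal $\mathcal I$ constructed above, $\operatorname{cov}^*(\mathcal I)\le\mathfrak b$ and $\operatorname{non}^*(\mathcal I)\ge\mathfrak d$.
\end{theorem}

\begin{proof}
Take an unbounded family of size $\mathfrak b$ and replace each member $g$ by $k\mapsto\max_{i\le k}g(i)$. The resulting family $Y$ is unbounded and consists of nondecreasing functions. Given an infinite $x$, there is $y\in Y$ with $y\not\le^*d_x$ and then $M\in Y$ with $M\not\le^*e_{x,y}$, so $x\cap A_{y,M}$ is infinite. The family $\{A_{y,M}:y,M\in Y\}\subseteq\mathcal I$ has size at most $\mathfrak b$.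

Let $\mathcal X$ be a family of fewer than $\mathfrak d$ infinite sets. The functions $d_x$, $x\in\mathcal X$, are too few to dominate, so some $y$ has $y\not\le^*d_x$ for all $x\in\mathcal X$. For the same reason some $M$ has $M\not\le^*e_{x,y}$ for all $x\in\mathcal X$, and replacing $M(k)$ by $\max_{i\le k}M(i)$ makes $M$ nondecreasing. Then $A_{y,M}\in\mathcal I$ meets every $x\in\mathcal X$ in an infinite set.
\end{proof}

\section{A limit measure and its forcing}\label{sec:forcing}

We turn to Theorem~\ref{thm:Bplus}. Fix $\mathcal J$, $E_m$, $\mu_m$ and $E$ as in its statement; $\mathcal Z(\mathcal J,\vec\mu)$ is an $F_{\sigma\delta}$ ideal by Lemma~\ref{lem:block}. We recall the forcing terminology. A forcing is \emph{$\sigma$-closed} if every decreasing $\omega$-sequence of conditions has a lower bound; such a forcing adds no new $\omega$-sequences of ground-model elements, and in particular no new reals. It is \emph{ccc} if it has no uncountable family of pairwise incompatible conditions. It is \emph{proper} if it preserves stationary subsets of $[\lambda]^{\omega}$ for all uncountable $\lambda$; $\sigma$-closed forcings and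 ccc forcings are proper, and a two-step iteration of proper forcings is proper.

The natural way to add $x$ is by conditions $(s,A)$, where the finite set $s$ is a promise about points in $x$ and the ``large'' set $A$ is a promise that all other points of $x$ come from $A$. The plan is to measure largeness by one number. An ultrafilter on the index set merges the $\mu_m$ into a single finitely additive measure $\mu$ on $E$, and large will mean $\mu$-positive. This enlarges the ideal to the $\mu$-null sets, and it makes counting arguments available: a set of measure one has no room for many disjoint sets of measure $\delta$.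

In this section $\mathcal U$ is any nonprincipal ultrafilter on $\omega$ with $\mathcal U\cap\mathcal J=\emptyset$. For a bounded real sequence $(r_m)$, the limit $\lim_{\mathcal U}r_m$ is the unique $r$ with $\{m:|r_m-r|<\eta\}\in\mathcal U$ for all $\eta>0$. The limit is additive. If $r_m\ge\delta$ on a set in $\mathcal U$, then $r\ge\delta$; if $r>\delta$, then $\{m:r_m\ge\delta\}\in\mathcal U$; and the same holds with the inequalities reversed. For $A\subseteq E$ let
\[
\mu(A)=\lim_{\mathcal U}\mu_m(A).
\]
This is a finitely additive probability measure on $\mathcal P(E)$. Call $A$ \emph{null} if $\mu(A)=0$ and \emph{positive} otherwise, and write $A\subseteq_\mu B$ if $A\setminus B$ is null. Finite sets are null, since they meet finitely many blocks and $\mathcal U$ is nonprincipal. Every $Z\in\mathcal Z(\mathcal J,\vec\mu)$ is null: for each $\varepsilon>0$ the set $\{m:\mu_m(Z)\ge\varepsilon\}$ is in $\mathcal J$, hence not in $\mathcal U$, so $\mu(Z)\le\varepsilon$.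

\begin{definition}
$\mathbb P_{\mathcal U}$ consists of the pairs $(s,A)$ with $s\in[E]^{<\omega}$ and $A\subseteq E$ positive. We put $(s',A')\le(s,A)$ if $s\subseteq s'\subseteq s\cup A$ and $A'\subseteq A$. Let $\dot x$ name the union of the first coordinates of the conditions in the generic filter.
\end{definition}

The order is transitive, since $s''\subseteq s'\cup A'\subseteq s\cup A$ when $(s'',A'')\le(s',A')\le(s,A)$.

\begin{proposition}\label{prop:basic}
$\mathbb P_{\mathcal U}$ is ccc, and it forces that $\dot x$ diagonalizes $\mathcal Z(\mathcal J,\vec\mu)$.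
\end{proposition}

\begin{proof}
First, $(s,A)\Vdash\dot x\subseteq s\cup A$: if $(s,A)$ and $(s',A')$ are in the generic filter, they have a common extension $(s'',A'')$, and $s'\subseteq s''\subseteq s\cup A$. A positive set $A$ is infinite, and $(s\cup\{i\},A)\le(s,A)$ for $i\in A\setminus s$, so by density $\dot x$ is infinite. If $Z\in\mathcal Z(\mathcal J,\vec\mu)$, then $Z$ is null, so $(s,A\setminus Z)$ is a condition below $(s,A)$, and it forces $\dot x\cap Z\subseteq s$. By density $\dot x\cap Z$ is finite.

If $A\cap B$ is positive, then $(s,A\cap B)$ extends $(s,A)$ and $(s,B)$. There are countably many $s$, so an uncountable antichain would give uncountably many positive sets with pairwise null intersections. For some $k\ge1$ uncountably many of them have measure at least $1/k$, and by finite additivity the union of $k+1$ of these has measure at least $(k+1)/k>1$, which is impossible.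
\end{proof}

It remains to choose $\mathcal U$ so that $\mathbb P_{\mathcal U}$ adds no dominating real. The property that is needed can be seen in the simplest case.

\subsection*{One-point blocks}
Let $E_m=\{m\}$. Then $E=\omega$, $\mathcal Z(\mathcal J,\vec\mu)=\mathcal J$, the measure $\mu$ takes the values $0$ and $1$, and the positive sets are the members of $\mathcal U$. Let $\dot h$ be a name for a function in $\omega^\omega$. We want $g$ such that $\dot h(n)\le g(n)$ is forced to hold infinitely often. Let $X_n$ be the family of finite $D\subseteq\omega$ such that for every $s\subseteq n$ there are $t\subseteq D$ and $B\in\mathcal U$ with $(s\cup t,B)\Vdash\dot h(n)\le\max D$ (with $\max\emptyset=0$). Every $D\in\mathcal U$ has a subset in $X_n$: for each of the finitely many $s\subseteq n$ extend $(s,D)$ to some $(s\cup t,B)$, $t\subseteq D$, that decides $\dot h(n)$, and take an initial segment of $D$ that contains all these $t$ and whose maximum exceeds all the decided values. How far into $D$ one has to look depends on $D$. We ask for one function $g$ that is far enough for every $D$ infinitely often.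

\begin{definition}\label{def:dagger}
A family $X\subseteq[\omega]^{<\omega}$ is \emph{unavoidable} for $\mathcal U$ if every $D\in\mathcal U$ has a subset in $X$. The ultrafilter $\mathcal U$ has property $(\dagger)$ if for every sequence $(X_n)_{n\in\omega}$ of unavoidable families there is $g\in\omega^\omega$ such that for every $D\in\mathcal U$ there are infinitely many $n$ for which $D\cap g(n)$ has a subset in $X_n$.
\end{definition}

Assume $(\dagger)$ and take $g$ for the families above. Suppose that $(s,A)$ forces $\dot h(n)>g(n)$ for all $n\ge N$. Choose $n\ge N$ with $s\subseteq n$ and $D\subseteq A\cap g(n)$ in $X_n$, and take $t\subseteq D$ and $B\in\mathcal U$ with $(s\cup t,B)\Vdash\dot h(n)\le\max D\le g(n)$. Since $A\cap B\in\mathcal U$, the pair $(s\cup t,A\cap B)$ is a condition. It extends both $(s,A)$ and $(s\cup t,B)$, which is absurd. So $\dot h$ is not dominating.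

\begin{remark}
``Infinitely many $n$'' in $(\dagger)$ cannot be replaced by ``all but finitely many $n$''. Let $X_n=\{\{k\}:k\ge n\}$, and given $g$ choose $0=n_0<n_1<\cdots$ with $n_{k+1}\ge g(n_k)$. One of $\bigcup_k[n_{2k},n_{2k+1})$ and its complement is in $\mathcal U$, and it misses $[n_k,g(n_k))$ for infinitely many $k$.
\end{remark}

We next produce an ultrafilter with $(\dagger)$, and then extend the argument to arbitrary blocks.

\section{A generic ultrafilter}\label{sec:ultrafilter}

We build $\mathcal U$ by forcing with approximations to its dual ideal. The approximations must be simple enough for a compactness argument to find $g(n)$, and there must be enough of them to be closed under countable increasing unions. The $F_\sigma$ ideals meet both demands. Let $\mathbb U$ be the set of $F_\sigma$ ideals on $\omega$ that contain $\mathcal J$, where a larger ideal is a stronger condition. The hypothesis that $\mathcal J$ is $F_\sigma$ is used only to know that $\mathbb U$ is nonempty. An increasing union of countably many $F_\sigma$ ideals is an $F_\sigma$ ideal, so $\mathbb U$ is $\sigma$-closed.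

For $\mathcal K\in\mathbb U$ and $D\notin\mathcal K$ let $\mathcal K_D=\{B:B\cap D\in\mathcal K\}$. This family is closed under subsets and unions, contains $\mathcal K$ and $\omega\setminus D$, omits $\omega$, and is $F_\sigma$ as the preimage of $\mathcal K$ under the continuous map $B\mapsto B\cap D$. So $\mathcal K_D\in\mathbb U$ extends $\mathcal K$.

\begin{proposition}\label{prop:ultra}
Let $G$ be $\mathbb U$-generic over $V$ and let $\mathcal U=\{\omega\setminus A:A\in\bigcup G\}$. In $V[G]$, $\mathcal U$ is a nonprincipal ultrafilter with $\mathcal U\cap\mathcal J=\emptyset$ and with property $(\dagger)$.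
\end{proposition}

\begin{proof}
The models $V$ and $V[G]$ have the same subsets of $\omega$. Any two members of $G$ are contained in a third, so $\bigcup G$ is an ideal, and it contains $\mathcal J\supseteq\mathrm{Fin}$. For each $D\subseteq\omega$ the conditions containing $D$ or $\omega\setminus D$ are dense: if $D\notin\mathcal K$, pass to $\mathcal K_D$. Hence $\mathcal U$ is a nonprincipal ultrafilter. It is disjoint from $\bigcup G$, since $\omega\notin\bigcup G$; in particular it is disjoint from $\mathcal J$ and from every $\mathcal K\in G$.

A sequence $(X_n)_n$ of subsets of $[\omega]^{<\omega}$ in $V[G]$ is coded by a real, so it is in $V$. Fix one and work in $V$. Let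
\[
\mathcal C_n=\{D\subseteq\omega:\ D\text{ has no subset in }X_n\}.
\]
This family is hereditary (closed under subsets), and it is closed, because having a given finite subset is an open condition. We show that the conditions $\mathcal K'$ satisfying one of the following are dense:
\begin{enumerate}
\item[(a)] $\omega\setminus D\in\mathcal K'$ for some $n$ and some $D\in\mathcal C_n$;
\item[(b)] there is $g\in\omega^\omega$ such that every $D\notin\mathcal K'$ has $D\cap g(n)\notin\mathcal C_n$ for infinitely many $n$.
\end{enumerate}
This suffices. Some $\mathcal K'\in G$ satisfies (a) or (b). In case (a), $D\in\mathcal U$ and $X_n$ is not unavoidable. So if all $X_n$ are unavoidable we are in case (b), and $g$ works for every $D\in\mathcal U$, since $D\notin\mathcal K'$.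

Let $\mathcal K\in\mathbb U$. If some $D\in\mathcal C_n$ is not in $\mathcal K$, then $\mathcal K_D$ satisfies (a). So assume $\mathcal C_n\subseteq\mathcal K$ for all $n$. For (b) we need an ideal $\mathcal K'$ that contains $\mathcal K$ and all sets $A$ with $A\cap g(n)\in\mathcal C_n$ for almost all $n$. These sets form a hereditary $F_\sigma$ family, which need not contain $\mathcal K$ or be closed under unions. We repair the first defect by adding compact pieces of $\mathcal K$ to $\mathcal C_n$ and the second by allowing unions of a bounded number of sets; then $g(n)$ is chosen so large that $\omega$ stays out.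

Write $\mathcal K=\bigcup_k\mathcal L_k$ with $\mathcal L_0\subseteq\mathcal L_1\subseteq\cdots$ nonempty, compact and hereditary. To see that this is possible, start from nonempty compact sets with union $\mathcal K$, take finite unions, and replace each compact $\mathcal F\subseteq\mathcal K$ by $\{B:\exists A\in\mathcal F\ B\subseteq A\}\subseteq\mathcal K$, which is the projection of a compact subset of $2^\omega\times2^\omega$. Let $\mathcal H_n=\mathcal C_n\cup\mathcal L_n$, and for $N\ge1$ let $\mathcal H_n^{(N)}$ be the family of unions of $N$ members of $\mathcal H_n$. Then $\mathcal H_n^{(N)}$ is compact, as a continuous image of $(\mathcal H_n)^N$; hereditary, since $B\subseteq A_1\cup\dots\cup A_N$ is the union of the sets $B\cap A_i$; increasing in $N$, since $\emptyset\in\mathcal H_n$; and contained in $\mathcal K$. The initial segments $l=\{0,\dots,l-1\}$ converge to $\omega$, which is not in the closed set $\mathcal H_n^{(n)}\subseteq\mathcal K$. So for $n\ge1$ we can choose $g(n)$ with $g(n)\notin\mathcal H_n^{(n)}$; let $g(0)=0$. Define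
\[
\mathcal K'=\bigcup_{N\ge1}\big\{A\subseteq\omega:\ \forall n\ge N\ \ A\cap g(n)\in\mathcal H_n^{(N)}\big\}.
\]
Each set in the union is closed and hereditary, so $\mathcal K'$ is hereditary and $F_\sigma$. If $A$ and $A'$ belong with parameters $N$ and $N'$, then $A\cup A'$ belongs with parameter $N+N'$. If $A\in\mathcal L_k$, then $A\cap g(n)\in\mathcal L_k\subseteq\mathcal L_n\subseteq\mathcal H_n$ for $n\ge k$, so $A$ belongs with parameter $\max(k,1)$; thus $\mathcal K\subseteq\mathcal K'$. Finally $\omega\notin\mathcal K'$, since $g(N)\notin\mathcal H_N^{(N)}$ for every $N\ge1$. So $\mathcal K'\in\mathbb U$ extends $\mathcal K$. If $D\notin\mathcal K'$, then for every $N\ge1$ there is $n\ge N$ with $D\cap g(n)\notin\mathcal H_n^{(N)}\supseteq\mathcal C_n$. This is (b).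
\end{proof}

\section{No dominating real}\label{sec:nodom}

\begin{proposition}\label{prop:nodom}
Let $\mathcal U$ be a nonprincipal ultrafilter with property $(\dagger)$. Then $\mathbb P_{\mathcal U}$ adds no dominating real.
\end{proposition}

Fix a name $\dot h$ with $\Vdash\dot h\in\omega^\omega$. We must find $g$ such that no condition forces $\dot h(n)>g(n)$ for all large $n$. Compared with one-point blocks there are two new difficulties.

First, $(\dagger)$ speaks of sets of indices, while conditions speak of subsets of $E$. A condition $(s,A)$ gives a set $D\in\mathcal U$ on which $\mu_m(A)\ge\delta$, but $D$ does not determine the traces $A\cap E_m$. The families $X_n$ have to work for all possible traces at once. Since the blocks are finite, compactness will give this.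

Second, two positive sets can be disjoint. From $(s\cup t,B)\Vdash\dot h(n)\le g(n)$ we get a contradiction only if $A\cap B$ is positive. We therefore collect all such $B$ into one set and track its measure. If $(s,A)$ forces $\dot h>g$ from some point on, we obtain sets $Q_n$ that are almost disjoint from $A$, and compactness shows that infinitely many of them have measure above $\delta/2$. This is not yet absurd, since they could all be the same subset of $E\setminus A$. But finitely many $Q_n$ nearly exhaust the measure that the $Q_n$ can cover. On the complement $\sigma$ of these finitely many, $A$ keeps its measure and all $Q_n$ are small. There are uncountably many sets $A$ but only countably many sets $\sigma$, so all $\sigma$ can be anticipated in the definition of $X_n$.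

\subsection*{Suprema modulo null sets}
The measure $\mu$ is not countably additive: the blocks are null and their union is $E$. Modulo null sets, however, every family has a supremum that is approximated by finite unions. (For the family of blocks it is $\emptyset$.)

\begin{lemma}\label{lem:sup}
For every $\mathcal D\subseteq\mathcal P(E)$ there is a set $\bigvee\mathcal D\subseteq E$ such that:
\begin{enumerate}
\item[(i)] $B\subseteq_\mu\bigvee\mathcal D$ for all $B\in\mathcal D$;
\item[(ii)] for every $\eta>0$ there is a finite union $F$ of members of $\mathcal D$ with $\mu(\bigvee\mathcal D\setminus F)<\eta$;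
\item[(iii)] if $C\cap\bigvee\mathcal D$ is positive, then $C\cap B$ is positive for some $B\in\mathcal D$;
\item[(iv)] if $B\subseteq_\mu C$ for all $B\in\mathcal D$, then $\bigvee\mathcal D\subseteq_\mu C$.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $\beta$ be the supremum of $\mu(F)$ over finite unions $F$ of members of $\mathcal D$, the empty union included. Choose such unions $F_0\subseteq F_1\subseteq\cdots$ with $\mu(F_k)\to\beta$. We paste the $F_k$ together block by block, using in block $m$ the largest $F_k$ that is not yet too heavy. Let $k(m)$ be the largest $k\le m$ with $\mu_m(F_k)\le\beta+\frac1{k+1}$, and let $S\cap E_m=F_{k(m)}\cap E_m$, or $\emptyset$ if there is no such $k$. Fix $K$. Since $\mu(F_K)\le\beta$, the set of $m\ge K$ with $\mu_m(F_K)\le\beta+\frac1{K+1}$ is in $\mathcal U$. For these $m$ we have $k(m)\ge K$, so $F_K\cap E_m\subseteq S$ and $\mu_m(S)\le\beta+\frac1{k(m)+1}\le\beta+\frac1{K+1}$. Hence $F_K\subseteq_\mu S$ and $\mu(S)\le\beta+\frac1{K+1}$ for all $K$, and so $\mu(S)\le\beta$. Put $\bigvee\mathcal D=S$.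

Now $\mu(S\setminus F_K)=\mu(S)-\mu(F_K)\le\beta-\mu(F_K)\to0$, which is (ii). For $B\in\mathcal D$,
\[
\mu(B\setminus S)\le\mu(B\setminus F_K)=\mu(B\cup F_K)-\mu(F_K)\le\beta-\mu(F_K)\to0,
\]
which is (i). For (iii), take $F$ as in (ii) with $\eta=\mu(C\cap S)$; then $C\cap F$ is positive, and so is $C\cap B$ for one of the finitely many $B$ that make up $F$. Item (iv) is (iii) applied to $E\setminus C$.
\end{proof}

\subsection*{The region where $\dot h(n)$ can be bounded}
For $n,v\in\omega$ and $u\in[E]^{<\omega}$ fix a set
\[
\Gamma^n(u,v)=\bigvee\{B\subseteq E:\ B\text{ is positive and }(u,B)\Vdash\dot h(n)\le v\},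
\]
and for $s,b\in[E]^{<\omega}$ let
\[
Q^n(s,b,v)=\bigcup_{t\subseteq b}\Gamma^n(s\cup t,v).
\]
This is the part of $E$ into which one can shrink the second coordinate, after adding points of $b$ to $s$, so as to force $\dot h(n)\le v$. For one-point blocks it has measure $1$ exactly when $(s\cup t,B)\Vdash\dot h(n)\le v$ for some $t\subseteq b$ and $B\in\mathcal U$.

\begin{lemma}\label{lem:Q}
Let $n\in\omega$ and $s\in[E]^{<\omega}$.
\begin{enumerate}
\item[(a)] If $b\subseteq b'$ are finite and $v\le v'$, then $Q^n(s,b,v)\subseteq_\mu Q^n(s,b',v')$.
\item[(b)] If $(s,A)\Vdash\dot h(n)>v$ and $b\subseteq A$ is finite, then $A\cap Q^n(s,b,v)$ is null.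
\item[(c)] For every $a\subseteq E$ and $\eta>0$ there are a finite $b\subseteq a$ and $v\in\omega$ with $\mu(a\setminus Q^n(s,b,v))<\eta$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) If $(u,B)\Vdash\dot h(n)\le v$, then $(u,B)\Vdash\dot h(n)\le v'$, so $B\subseteq_\mu\Gamma^n(u,v')$ by Lemma~\ref{lem:sup}(i). By Lemma~\ref{lem:sup}(iv), $\Gamma^n(u,v)\subseteq_\mu\Gamma^n(u,v')$. Take the finite union over $u=s\cup t$, $t\subseteq b$.

(b) Otherwise $A\cap\Gamma^n(s\cup t,v)$ is positive for some $t\subseteq b$. By Lemma~\ref{lem:sup}(iii) there is $B$ with $(s\cup t,B)\Vdash\dot h(n)\le v$ and $A\cap B$ positive. Then $(s\cup t,A\cap B)$ extends $(s\cup t,B)$, and it extends $(s,A)$ because $t\subseteq A$. It forces both $\dot h(n)\le v$ and $\dot h(n)>v$.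

(c) Let $S=\bigvee\{\Gamma^n(s\cup t,v):t\in[a]^{<\omega},\ v\in\omega\}$. We claim that $a\subseteq_\mu S$. Otherwise $C=a\setminus S$ is positive, and some extension of $(s,C)$ decides $\dot h(n)$ to be some $v$. The extension has the form $(s\cup t,B)$ with $t\subseteq C\subseteq a$ finite and $B\subseteq C$. Then $B\subseteq_\mu\Gamma^n(s\cup t,v)\subseteq_\mu S$ while $B\cap S=\emptyset$, so $B$ is null, a contradiction. By Lemma~\ref{lem:sup}(ii) there are pairs $(t_1,v_1),\dots,(t_r,v_r)$ such that $F=\bigcup_i\Gamma^n(s\cup t_i,v_i)$ has $\mu(S\setminus F)<\eta$. With $b=\bigcup_it_i$ and $v\ge v_1,\dots,v_r$, part (a) gives $F\subseteq_\mu Q^n(s,b,v)$. Hence $\mu(a\setminus Q^n(s,b,v))\le\mu(S\setminus F)<\eta$.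
\end{proof}

\subsection*{The unavoidable families}
Let $\mathbb A$ be the algebra of subsets of $E$ generated by the countably many sets $\Gamma^n(u,v)$. It is countable and contains every $Q^n(s,b,v)$. List as $(\tau_i)_{i\in\omega}$ all triples $\tau=(s,\sigma,\delta)$ with $s\in[E]^{<\omega}$, $\sigma\in\mathbb A$ and $\delta$ a positive rational.

Let $\tau=(s,\sigma,\delta)$ and $D\subseteq\omega$. A \emph{$\tau$-trace on $D$} is a set $a\subseteq\sigma\cap E[D]$ with $\mu_m(a)\ge\delta$ for all $m\in D$. A finite set $D$ is \emph{$(n,\tau)$-good} if every $\tau$-trace $a$ on $D$ satisfies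
\begin{equation}\label{eq:good}
\mu\big(\sigma\cap Q^n(s,a,\max D)\big)>\delta/2 .
\end{equation}
Let $D\subseteq D'$ be finite and let $a'$ be a $\tau$-trace on $D'$. Then $a=a'\cap E[D]$ is a $\tau$-trace on $D$, and $Q^n(s,a,\max D)\subseteq_\mu Q^n(s,a',\max D')$ by Lemma~\ref{lem:Q}(a). So if $a'$ violates \eqref{eq:good} for $D'$, its restriction $a$ violates \eqref{eq:good} for $D$. In particular, finite supersets of $(n,\tau)$-good sets are $(n,\tau)$-good. Let $X_n$ be the family of finite $D\subseteq\omega$ that are $(n,\tau_i)$-good for all $i<n$.

\begin{lemma}\label{lem:unavoidable}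
Each $X_n$ is unavoidable for $\mathcal U$.
\end{lemma}

\begin{proof}
Let $D\in\mathcal U$. It suffices to find, for each $\tau=(s,\sigma,\delta)$, an $(n,\tau)$-good finite subset of $D$: the union of such subsets for $\tau_0,\dots,\tau_{n-1}$ is then in $X_n$. Suppose there is none for $\tau$. Let $D_l$ be the set of the first $l$ elements of the infinite set $D$. Each $D_l$ carries a $\tau$-trace violating \eqref{eq:good}; it carries only finitely many, since $E[D_l]$ is finite; and violating traces on $D_{l+1}$ restrict to violating traces on $D_l$. These traces form an infinite, finitely branching tree, which by K\"onig's lemma has an infinite branch: there are violating traces $a_l$ on $D_l$ with $a_l=a_{l+1}\cap E[D_l]$. The union $a=\bigcup_la_l$ is a $\tau$-trace on $D$. Since $D\in\mathcal U$, we get $\mu(a)\ge\delta$.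

By Lemma~\ref{lem:Q}(c) there are a finite $b\subseteq a$ and $v$ with $\mu(a\setminus Q^n(s,b,v))<\delta/2$, so $\mu(a\cap Q^n(s,b,v))>\delta/2$. Take $l$ with $b\subseteq a_l$ and $v\le\max D_l$. Since $a\subseteq\sigma$, Lemma~\ref{lem:Q}(a) gives
\[
\mu\big(\sigma\cap Q^n(s,a_l,\max D_l)\big)\ge\mu\big(a\cap Q^n(s,b,v)\big)>\delta/2,
\]
so $a_l$ satisfies \eqref{eq:good}, a contradiction.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:nodom}]
Let $g$ be given by $(\dagger)$ for $(X_n)_n$. Suppose that $(s,A)\Vdash\dot h(n)>g(n)$ for all $n\ge N$. Put
\[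
Q_n=Q^n\big(s,\ A\cap E[g(n)],\ g(n)\big)\in\mathbb A .
\]
By Lemma~\ref{lem:Q}(b), $A\cap Q_n$ is null for $n\ge N$.

Choose a positive rational $\delta<\mu(A)$. The numbers $\mu(Q_N\cup\dots\cup Q_k)$, $k\ge N$, are nondecreasing and bounded by $1$; let $\gamma$ be their supremum, and fix $k$ such that $U=Q_N\cup\dots\cup Q_k$ has $\mu(U)>\gamma-\delta/2$. Let $\sigma=E\setminus U\in\mathbb A$. Since $A\cap U$ is null, $\mu(A\cap\sigma)=\mu(A)>\delta$, and for all $n\ge N$
\begin{equation}\label{eq:small}
\mu(\sigma\cap Q_n)=\mu(U\cup Q_n)-\mu(U)\le\gamma-\mu(U)<\delta/2 .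
\end{equation}
The set $D=\{m:\mu_m(A\cap\sigma)\ge\delta\}$ is in $\mathcal U$. Let $i$ be such that $\tau_i=(s,\sigma,\delta)$. By the choice of $g$ there are $n\ge\max(N,i+1)$ and $D'\in X_n$ with $D'\subseteq D\cap g(n)$. Then $D'$ is $(n,\tau_i)$-good, and $a=A\cap\sigma\cap E[D']$ is a $\tau_i$-trace on $D'$, so \eqref{eq:good} holds for $a$ and $D'$. As $a\subseteq A\cap E[g(n)]$ and $\max D'\le g(n)$, Lemma~\ref{lem:Q}(a) gives
\[
\mu(\sigma\cap Q_n)\ge\mu\big(\sigma\cap Q^n(s,a,\max D')\big)>\delta/2,
\]
contradicting \eqref{eq:small}. So it is forced that $\dot h(n)\le g(n)$ for infinitely many $n$, and $\dot h$ is not dominating.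
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:Bplus}]
Let $\dot{\mathbb P}$ be a $\mathbb U$-name for $\mathbb P_{\mathcal U}$, where $\mathcal U$ is the ultrafilter of Proposition~\ref{prop:ultra}. Propositions~\ref{prop:basic} and~\ref{prop:nodom} apply in $V[G]$. The iteration $\mathbb U*\dot{\mathbb P}$ is $\sigma$-closed $*$ ccc, hence proper. Since $V$ and $V[G]$ have the same subsets of $\omega$ and of $E$, the ideal $\mathcal Z(\mathcal J,\vec\mu)$ is the same set in both models, so the generic set $x$ diagonalizes it over $V$. For every $h\in\omega^\omega$ in the final model there is $g\in V[G]\cap\omega^\omega=V\cap\omega^\omega$ with $h(n)\le g(n)$ for infinitely many $n$, so no dominating real over $V$ is added. By Lemma~\ref{lem:katetov} the same forcing diagonalizes every ideal Kat\v{e}tov-below $\mathcal Z(\mathcal J,\vec\mu)$.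
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Take $\mathcal J=\mathrm{Fin}$, $E_m=I_m=[2^m,2^{m+1})$, and $\mu_m$ uniform, so that $E=\omega\setminus\{0\}$. By Lemma~\ref{lem:dyadic}, $A\setminus\{0\}\in\mathcal Z(\mathrm{Fin},\vec\mu)$ for every $A\in\mathcal Z_0$. Thus the inclusion map $E\to\omega$ shows that $\mathcal Z_0$ is Kat\v{e}tov-below $\mathcal Z(\mathrm{Fin},\vec\mu)$, and Theorem~\ref{thm:Bplus} applies.
\end{proof}

Theorems~\ref{thm:A} and~\ref{thm:Bplus} together give the following.

\begin{corollary}
The ideal of Theorem~\ref{thm:A} is not Kat\v{e}tov-below any ideal $\mathcal Z(\mathcal J,\vec\mu)$ as in Theorem~\ref{thm:Bplus}.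
\end{corollary}

\begin{remark}
The ideal $\mathcal I$ of Theorem~\ref{thm:A} also shows that two hypotheses of Theorem~\ref{thm:Bplus} cannot be relaxed in the obvious way. Additivity of the $\mu_m$ was used for the ccc, for the identities $\mu(S\setminus F_K)=\mu(S)-\mu(F_K)$ and $\mu(B\setminus F_K)=\mu(B\cup F_K)-\mu(F_K)$ in Lemma~\ref{lem:sup}, and for \eqref{eq:small}. It cannot be weakened to subadditivity: since $1<\varphi_m(E_m)\le2$, the ideal $\mathcal I$ equals $\mathcal Z(\mathrm{Fin},\vec\psi)$ for the submeasures $\psi_m=\varphi_m/\varphi_m(E_m)$ of total mass one. And $\mathcal J$ cannot be allowed to be $F_{\sigma\delta}$: with one-point blocks $\mathcal Z(\mathcal J,\vec\mu)=\mathcal J$, and $\mathcal J$ could be a copy of $\mathcal I$ on $\omega$.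
\end{remark}

\begin{thebibliography}{1}

\bibitem{aq}
\emph{Analytic ideals and rigidity of their quotients},
\texttt{https://ifarah.mathstats.yorku.ca/files/2025/12/18-aq.pdf}

\end{thebibliography}
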